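# $\Sigma_1$-elementary end extensions and the failure of $\Sigma_2$-induction

## Three structures above $\mathbb N$

Order $\mathbb Z[X]$ by calling a polynomial positive when its leading coefficient is positive, and let $K_1$ consist of $0$ and the positive polynomials. In the language of arithmetic $L_A=\{0,1,+,\cdot,<\}$, the structure $K_1$ satisfies $PA^-$, the theory of the nonnegative parts of discretely ordered rings. The constants form a copy of $\mathbb N$, and every nonconstant element of $K_1$ lies above all of them. Consider
$$\epsilon(x):\quad \exists y\le x\,(x=y+y\ \vee\ x=y+y+1).$$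
In $K_1$ the element $X$ does not satisfy $\epsilon$, because the coefficient of $X$ in $2y$ and in $2y+1$ is even. Yet $\epsilon(0)$ holds, and $\epsilon(x)$ implies $\epsilon(x+1)$: if $x=2y$ then $x+1=2y+1$, and if $x=2y+1$ then $x+1=2(y+1)$ with $y+1\le x+1$. So two things go wrong in $K_1$. Induction fails for a formula with only bounded quantifiers, and the sentence $\exists x\,\neg\epsilon(x)$, false in $\mathbb N$, has become true.

Next let $K_2$ be a proper elementary extension of $\mathbb N$, which exists by compactness. If $k\in K_2$ and $k<n\in\mathbb N$, then $K_2\models k=0\vee\dots\vee k=n-1$, so $k\in\mathbb N$. Again the new elements lie above the old ones, and this time nothing goes wrong.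

Finally let $K_3$ be a model of $PA+\neg\mathrm{Con}(PA)$, which exists by Gödel's second incompleteness theorem. Here $\mathbb N$ is an initial segment and induction is intact, but $K_3$ satisfies the sentence $\neg\mathrm{Con}(PA)$, of the form "there is $x$ with a bounded property", which is false in $\mathbb N$.

**Definition.** A $\Delta_0$ formula is one with bounded quantifiers only. A $\Sigma_1$ formula is a $\Delta_0$ formula preceded by existential quantifiers, a $\Pi_1$ formula is a $\Delta_0$ formula preceded by universal ones; $\Sigma_{n+1}$ is a block of existential quantifiers before $\Pi_n$, and $\Pi_{n+1}$ dually. A formula is $\Delta_n$ over a theory if the theory proves it equivalent to a $\Sigma_n$ and to a $\Pi_n$ formula. $I\Sigma_n$ is $PA^-$ plus induction for $\Sigma_n$ formulas (with parameters), $I\Delta_0$ is $PA^-$ plus induction for $\Delta_0$ formulas, and $B\Sigma_n$ is $I\Delta_0$ plus the collection schema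
$$\forall x<a\,\exists y\,\varphi(x,y)\ \to\ \exists b\,\forall x<a\,\exists y<b\,\varphi(x,y)\qquad(\varphi\in\Sigma_n).$$

**Definition.** Let $K$ extend $M$. Then $K$ is an end extension of $M$ if every element of $K\setminus M$ is above every element of $M$; it is proper if $K\ne M$; it is $\Sigma_1$-elementary if every $\Sigma_1$ formula with parameters from $M$ holds in $M$ iff it holds in $K$. In these notes a **suitable extension** of $M$ is a proper $\Sigma_1$-elementary end extension of $M$ satisfying $I\Delta_0$.

So all three structures are proper end extensions of $\mathbb N$, but only $K_2$ is suitable: $K_1$ fails both remaining conditions, and $K_3$ fails $\Sigma_1$-elementarity. The same question can be asked about any $M$ in place of $\mathbb N$. The following is known and will be quoted. (i) $I\Sigma_{n+1}\Rightarrow B\Sigma_{n+1}\Rightarrow I\Sigma_n$, and neither implication reverses. (ii) (Clote) For $n\ge2$ every model of $I\Sigma_n$ has a proper $\Sigma_n$-elementary end extension satisfying $I\Delta_0$; in particular every model of $I\Sigma_2$ has a suitable extension. (iii) Every model of $I\Sigma_1$ has a proper end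 extension satisfying $I\Delta_0$. (iv) Not every model of $I\Sigma_1$ has a suitable extension.

Between (ii) and (iv) there is room for a question: is there an $L_A$-theory $T$ strictly between $I\Sigma_1$ and $I\Sigma_2$, meaning $I\Sigma_2\vdash T$, $T\vdash I\Sigma_1$, $T\nvdash I\Sigma_2$, $I\Sigma_1\nvdash T$, such that every model of $T$ has a suitable extension? A tempting candidate is $B\Sigma_2$. The answer is no, for every $T$. We prove the following in ZFC; a theory is any set of $L_A$-sentences.

**Theorem A.** Let $M$ be countable with $M\models B\Sigma_2$ and $M\not\models I\Sigma_2$. Then $M$ has an elementary extension $N$ of cardinality $\aleph_1$ which has no proper $\Sigma_1$-elementary end extension satisfying $I\Delta_0$.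

**Corollary.** For every $L_A$-theory $T$: every model of $T$ has a proper $\Sigma_1$-elementary end extension satisfying $I\Delta_0$ if and only if $T\vdash I\Sigma_2$. In particular, no $T$ with $T\nvdash I\Sigma_2$ has the property, and no theory as in the question exists.

Nothing is claimed about the analogous questions for higher levels of the hierarchy.

## Codes, and what $I\Sigma_1$ and $B\Sigma_2$ prove

Let $\langle x,y\rangle=\frac{(x+y)(x+y+1)}2+y$ be the Cantor pairing bijection; $x,y\le\langle x,y\rangle$, and it is increasing in both arguments. The $\Delta_0$ formula $r\in\tau$ says that the $r$-th binary digit of $\tau$ is $1$; a set is coded if it is $\{r:r\in\tau\}$ for some $\tau$. We write $[0,y)=\{c:c<y\}$ and $[0,y]=\{c:c\le y\}$. A function $f$ with domain $[0,y)$ is coded by $\langle y,\sum_{c<y}2^{\langle c,f(c)\rangle}\rangle$. For example, $f(0)=1,\ f(1)=0$ has $\langle0,1\rangle=2$, $\langle1,0\rangle=1$, so its code is $\langle2,2^2+2^1\rangle=\langle2,6\rangle=42$. Each function has one code, and the code exceeds all its values. We identify functions with their codes and write $\mathrm{dom}\,f=y$ if the domain is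 $[0,y)$. Sequences are such functions; $(s)_v$ is the $v$-th entry and $s{\restriction}y$ the restriction (with value $0$ where this makes no sense). Let $f\le_{\mathrm t}g$ say that $f,g$ are function codes, $\mathrm{dom}\,f\le\mathrm{dom}\,g$ and $f=g{\restriction}\mathrm{dom}\,f$. Two codes with a common $\le_{\mathrm t}$-upper bound are $\le_{\mathrm t}$-comparable, being restrictions of one function.

The following textbook facts can be found in Hájek–Pudlák, *Metamathematics of First-Order Arithmetic*, Ch. I.

- (F1) $I\Sigma_1$ proves that $k\mapsto2^k$ and $k\mapsto2_k$, where $2_0=1$ and $2_{k+1}=2^{2_k}$, are total; the graph of $2_k$ is $\Delta_1$.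
- (F2) $I\Sigma_1$ proves the least number principle for $\Sigma_1$ and for $\Pi_1$ formulas.
- (F3) $I\Sigma_1$ proves that every bounded $\Sigma_1$ set and every bounded $\Pi_1$ set is coded. The code of a subset of $[0,m)$ is unique and less than $2^m$.
- (F4) $I\Sigma_1$ proves $B\Sigma_1$, hence that $\Sigma_1,\Pi_1,\Delta_1$ are closed under bounded quantification.
- (F5) $I\Sigma_1$ proves the pigeonhole principle: no coded map injects $[0,a]$ into $[0,a)$. Hence no coded partial map from $[0,a)$ is onto $[0,a]$, since otherwise sending $u\le a$ to its least preimage would be a coded injection.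
- (F6) $I\Sigma_1$ proves strong $\Sigma_1$-collection: $\forall m\,\exists B\,\forall r<m\,(\exists z\,\theta(r,z)\to\exists z\le B\,\theta(r,z))$ for $\theta\in\Delta_0$. (Code $\{r<m:\exists z\,\theta(r,z)\}$ by $\sigma$ and apply $B\Sigma_1$ to $\forall r<m\,\exists z\,(r\in\sigma\to\theta(r,z))$.)
- (F7) $B\Sigma_2$ proves that $\Sigma_2$ and $\Pi_2$ are closed under bounded quantification. So formulas obtained from $\Sigma_1$ formulas by Boolean operations and bounded quantifiers are $\Delta_2$ over $B\Sigma_2$.
- (F8) There is a universal $\Sigma_1$ formula $\Theta(p,x,s)=\exists z\,\Theta_0(p,x,s,z)$, $\Theta_0\in\Delta_0$, such that for each $\Sigma_1$ formula $\theta(q,x,s)$ without further parameters there is $k\in\mathbb N$ with $I\Sigma_1\vdash\theta(q,x,s)\leftrightarrow\Theta(\langle k,q\rangle,x,s)$.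

## A suitable extension forces $\Sigma_2$-collection

This section reduces the Corollary to Theorem A. The trick is to use one element $D\in K\setminus M$ as a bound that turns $\Pi_1$ statements about $M$ into $\Delta_0$ statements of $K$.

**Lemma 1.** If $K$ is a suitable extension of $M$, then $M\models B\Sigma_2$.

*Proof.* $M$ is an initial segment and a substructure of $K$. So $M\models PA^-$ (the only existential demand, a $z$ with $x+z=y$ for $x<y$, is met by some $z\le y$ in $K$, which lies in $M$), and $\Delta_0$ formulas are absolute between $M$ and $K$. A $\Delta_0$ set with parameters in $M$ that has an element in $M$ has a least element in $K$, which lies in $M$; so $M\models I\Delta_0$.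

Collection for $\exists y'\,\Pi_1$ formulas reduces to collection for $\Pi_1$ formulas by replacing $y,y'$ with the single variable $\langle y,y'\rangle$, which bounds both. So let $M\models\forall x<a\,\exists y\,\forall z\,\delta(x,y,z)$ with $\delta\in\Delta_0$ and parameters in $M$. Fix $D\in K\setminus M$ and let $\beta(b)$ be the $\Delta_0$ formula $\forall x<a\,\exists y<b\,\forall z<D\,\delta(x,y,z)$. Every $b\in K\setminus M$ satisfies $\beta$: for $x<a$ some $y\in M$ has $M\models\forall z\,\delta(x,y,z)$; this $\Pi_1$ statement holds in $K$, and $y<b$. Let $b_0$ be least with $K\models\beta(b_0)$. If $b_0\in K\setminus M$, then $b_0-1\in K\setminus M$, since $M$ is closed under successor, and $b_0-1$ satisfies $\beta$, contradicting minimality. So $b_0\in M$. For $x<a$ there is $y<b_0$ with $K\models\forall z<D\,\delta(x,y,z)$. As $D$ is above $M$, this gives $M\models\forall z\,\delta(x,y,z)$. $\square$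

*Proof of the Corollary from Theorem A.* If $T\vdash I\Sigma_2$, the property holds by (ii). Conversely, suppose every model of $T$ has a suitable extension and $T\nvdash I\Sigma_2$. By completeness and Löwenheim–Skolem there is a countable $M\models T$ with $M\not\models I\Sigma_2$. It has a suitable extension, so $M\models B\Sigma_2$ by Lemma 1. Theorem A gives $N\succ M$ without a suitable extension. But $N\models T$, a contradiction. $\square$

From now on the task is Theorem A.

## A $\Sigma_2$ cut closed under exponentiation

In this and the next two sections, $M\models B\Sigma_2+\neg I\Sigma_2$; in particular $M\models I\Sigma_1$.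

**Step 1: a cut with slowly appearing witnesses.** The purpose is to turn the failure of induction into a cut $I$ that is closed under coding and comes with a nondecreasing function $w$ from $I$ cofinally into $M$.

Let $\varphi(v)=\exists y\,\forall z\,\delta_0(v,y,z,d)$ be a $\Sigma_2$ formula with parameter $d$ for which induction fails: $\varphi(0)$, $\forall v(\varphi(v)\to\varphi(v+1))$, $\neg\forall v\,\varphi(v)$. Put $I_0=\{v:\forall v'\le v\;\varphi(v')\}$, a proper initial segment containing $0$ and closed under successor. Let $R_0(v,w)$ be $\forall v'\le v\,\exists y\le w\,\forall z\,\delta_0(v',y,z,d)$, which is $\Pi_1$ by (F4). By $B\Sigma_2$, $v\in I_0\iff\exists w\,R_0(v,w)$.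

Let $\ell(v)$ be the least $k$ with $v\le2_k$; it exists because $v\le2_v$. Put $R(v,w):=R_0(\ell(v),w)$, a $\Pi_1$ relation, and
$$I:=\{v:\ell(v)\in I_0\}=\{v:\exists w\,R(v,w)\}.$$
Since $\ell$ is nondecreasing, $I$ is an initial segment. If $v\le2_k$ then $2^v\le2_{k+1}$, so $\ell(2^v)\le\ell(v)+1$, and $I$ is closed under $v\mapsto2^v$. It contains $0$. From $v+1\le2^v$, $2v\le2^v$ and $v^2\le2^{2v}$ we see that $I$ is closed under successor, $+$ and $\cdot$, hence under pairing, and $\mathbb N\subseteq I$. If $a'\notin I_0$ then $\ell(2_{a'})=a'$, so $2_{a'}\notin I$, and $I$ is proper. Note that $R$ is downward monotone in $v$ and upward monotone in $w$. **Fix** $a\in M\setminus I$.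

For $v\in I$ let $w(v)$ be the least $w$ with $R(v,w)$, which exists by (F2). By monotonicity of $R$ in $v$, the function $w(\cdot)$ is nondecreasing on $I$. It is unbounded in $M$: if $w(v)\le W$ for all $v\in I$, then $I=\{v:R(v,W)\}$, and its $\Sigma_1$ complement, which contains $a$, has a least element $m$. Then $m\ne0$ and $m-1\in I$, contradicting closure under successor.

**Step 2: coding the witnesses below $i$.** The purpose is to have single numbers $s_i$, $i\in I$, that can serve as parameters and are recognized by a $\Delta_2$ formula.

For $i\in I$ the set $\{\langle v,y\rangle:v\le i,\ y<w(i),\ \neg R(v,y)\}$ is bounded and $\Sigma_1$, so it has a code $\kappa$. For $v\le i$, the value $w(v)$ is the least $y\le w(i)$ such that $y=w(i)$ or $\langle v,y\rangle\notin\kappa$. So the graph of $w{\restriction}[0,i]$ is bounded and $\Delta_0$-definable from $\kappa,i,w(i)$, and there is a code $s_i$ of the sequence $\langle w(0),\dots,w(i)\rangle$. Let $W(i,s)$ say: $s$ is a sequence of length $i+1$ and $\forall v\le i\,[R(v,(s)_v)\wedge\forall y<(s)_v\,\neg R(v,y)]$. By (F4) this is a conjunction of a $\Pi_1$ and a $\Sigma_1$ formula,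 so it is $\Delta_2$. If it holds, then each $v\le i$ is in $I$ and $(s)_v=w(v)$. Hence
$$W(i,s)\iff i\in I\wedge s=s_i,\qquad s_{i'}=s_i{\restriction}(i'+1)\quad(i'\le i\in I).\tag{1}$$
Moreover:
$$\text{for every }V\in M\text{ there is }i\in I\text{ such that }W(i',s)\wedge s\le V\text{ implies }i'<i.\tag{2}$$
Indeed, choose $i\in I$ with $w(i)>V$. If $W(i',s)$ and $i'\ge i$, then $s=s_{i'}\ge w(i')\ge w(i)>V$.

**Imitating Lemma 1.** With this cut in hand, the first thing to try is to refute every suitable extension $K$ of $M$ directly. Write $R(v,w)$ as $\forall z\,\rho(v,w,z)$ with $\rho\in\Delta_0$, fix $D\in K\setminus M$, and put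
$$J=\{v\le a:K\models\exists w<D\,\forall z<D\,\rho(v,w,z)\}.$$
If $v\in I$, then $R(v,w(v))$ passes to $K$, so $I\subseteq J$. And $J\ne I$: otherwise the least element $m$ of the set $[0,a]\setminus J$, which is $\Delta_0$-definable in $K$ and contains $a$, would satisfy $m\neq 0$, $m-1\in I$, $m\notin I$. So there is $v\in J\setminus I$, with a witness $w<D$. If $w\in M$, then $\rho(v,w,z)$ holds for all $z\in M$, so $R(v,w)$ holds in $M$ and $v\in I$, which is false. So $w\in K\setminus M$, and here the argument stops: nothing forbids $K$ from having such spurious witnesses. In Lemma 1 the hypothesis supplied a true witness in $M$ for each $x$; here, for $v\notin I$, there is none. What $K$ does give is a way of choosing things coherently, using its bounded view of $\Sigma_2$ relations. We will find a choice that $K$ can make and that $M$ cannot define.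

## Types over the cut, and automorphisms

For $x\in M$ and $i\in I$ let $t_i(x)$ be the set $\{p<i:\Theta(p,x,s_i)\}$, coded by (F3).

**Definition.** $x\sim x'$ if $t_i(x)=t_i(x')$ for all $i\in I$.

The next lemma says what $\sim$ preserves. As an example, take $\theta$ to be $x=q$: if $x\in I$ and $x\sim x'$, then $x'=x$. Taking $q\in x$ for $\theta$, we see that if $x\sim x'$, then $x$ and $x'$ have the same binary digits at all positions in $I$.

**Lemma 2.** If $x\sim x'$, $\theta(q,x,s)$ is a $\Sigma_1$ formula without further parameters, and $q,i\in I$, then $\theta(q,x,s_i)\leftrightarrow\theta(q,x',s_i)$.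

*Proof.* Let $\theta'(\langle q,i\rangle,x,s):=\theta(q,x,s{\restriction}(i+1))$, let $k\in\mathbb N$ be its index from (F8), and let $p=\langle k,\langle q,i\rangle\rangle\in I$. Choose $j\in I$ with $j\ge i$ and $j>p$. By (1), $p\in t_j(x)\iff\theta(q,x,s_j{\restriction}(i+1))\iff\theta(q,x,s_i)$, and likewise for $x'$. $\square$

**Step 3: one number for the whole type.** The function $i\mapsto t_i(x)$ lives on the cut $I$, which is not a coded set. The purpose of this step is to have a single $\sigma\in M$ that agrees with it on all of $I$.

**Lemma 3.** If $Z_0,Z_1\subseteq[0,B)$ are disjoint $\Sigma_2$ sets, there is $\sigma<2^B$ with $Z_1\subseteq\sigma$ and $Z_0\cap\sigma=\emptyset$.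

*Proof.* Let $Z_\epsilon=\{n<B:\exists y\,\rho_\epsilon(n,y)\}$ with $\rho_\epsilon\in\Pi_1$. If the claim fails, then for each $\sigma<2^B$ there are $n<B$ and $y$ with
$$(\rho_1(n,y)\wedge n\notin\sigma)\vee(\rho_0(n,y)\wedge n\in\sigma).$$
By $B\Sigma_2$ there is one bound $Y$ for these $y$'s, for all $\sigma<2^B$. The set $\{n<B:\exists y\le Y\,\rho_1(n,y)\}$ is bounded and $\Pi_1$, so it has a code $\sigma<2^B$. For this $\sigma$ the first disjunct with $y\le Y$ is impossible, and the second gives $n\in Z_0\cap Z_1$, a contradiction. $\square$

Apply Lemma 3 to $Z_1=\{\langle i,p\rangle:p<i\le a,\ \exists s\,(W(i,s)\wedge\Theta(p,x,s))\}$ and to $Z_0$, defined in the same way with $\neg\Theta$. Both are bounded and $\Sigma_2$, and they are disjoint because $s$ is determined by $i$. Since all $i\in I$ are below $a$, every $x\in M$ has a **representing** $\sigma\in M$: for all $i\in I$ and $p<i$, $\langle i,p\rangle\in\sigma\iff\Theta(p,x,s_i)$. Put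
$$\sigma[i]=\{p<i:\langle i,p\rangle\in\sigma\},\qquad\sigma{\restriction}i=\sigma\cap\{\langle i',p\rangle:p<i'\le i\}.$$
Then $\sigma$ represents $x$ iff $t_i(x)=\sigma[i]$ for all $i\in I$. If $i\in I$, the code of $\sigma{\restriction}i$ is below $2^{\langle i,i\rangle+1}$, so it lies in $I$.

**Step 4: from all initial pieces to the whole type.** The purpose is a compactness principle: if each piece of a type below $i\in I$ is realized below a fixed bound, the whole type is.

**Lemma 4.** Let $\sigma,g,b\in M$ and let $Y\subseteq M$ be $\Delta_1$-definable with parameters. If for each $i\in I$ some $x'\le b$ in $Y$ satisfies $\forall i'\le i\;t_{i'}(\langle g,x'\rangle)=\sigma[i']$, then some $x'\le b$ in $Y$ satisfies $t_i(\langle g,x'\rangle)=\sigma[i]$ for all $i\in I$.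

*Proof.* Otherwise, for every $x'\le b$: either $x'\notin Y$, or there are $i',p,s$ with $p<i'$, $W(i',s)$ and $\neg(\Theta(p,\langle g,x'\rangle,s)\leftrightarrow\langle i',p\rangle\in\sigma)$. This condition on $x'$ is $\Sigma_2$, so by $B\Sigma_2$ there is $V$ such that the $s$'s can be taken $\le V$. Take $i$ from (2) for this $V$. By hypothesis some $x'\le b$ in $Y$ satisfies $t_{i'}(\langle g,x'\rangle)=\sigma[i']$ for all $i'\le i$. But this $x'$ has $i',p,s$ as above with $s\le V$. Then $i'<i$ and $s=s_{i'}$, so $t_{i'}(\langle g,x'\rangle)$ and $\sigma[i']$ differ at $p$, a contradiction. $\square$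

**Step 5: the back-and-forth step.** The purpose is to extend $\sim$ from $x,x'$ to pairs, so that in a countable $M$ it yields automorphisms.

**Lemma 5.** If $x\sim x'$ and $y\in M$, there is $y'$ with $\langle x,y\rangle\sim\langle x',y'\rangle$.

*Proof.* Since $w$ is unbounded, $y\le w(i_0)$ for some $i_0\in I$. Let $\sigma$ represent $\langle x,y\rangle$, and let $i\in I$, $i\ge i_0$. The type of $\langle x,y\rangle$ up to $i$ involves truth of $\Sigma_1$ statements; to keep the complexity at $\Delta_1$ we bound their witnesses. By (F6) there is $B$ such that for $x^*\in\{x,x'\}$, $y''\le w(i_0)$ and $p<i'\le i$: if $\Theta(p,\langle x^*,y''\rangle,s_i{\restriction}(i'+1))$ holds, it has a witness $z\le B$. Choose $j\in I$ with $j\ge i$ and $w(j)\ge B$. Consider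
$$\exists y''\le(s_j)_{i_0}\,\forall i'\le i\,\forall p<i'\,\big[\exists z\le(s_j)_j\,\Theta_0(p,\langle x^*,y''\rangle,s_j{\restriction}(i'+1),z)\leftrightarrow\langle i',p\rangle\in\sigma{\restriction}i\big].\tag{3}$$
By (F4) it is a $\Delta_1$ statement about $x^*$, $s_j$ and $q=\langle i_0,i,j,\sigma{\restriction}i\rangle$ (a coded quadruple), and $q\in I$. Recall $(s_j)_{i_0}=w(i_0)$, $(s_j)_j=w(j)$ and $s_j{\restriction}(i'+1)=s_{i'}$. For $x^*=x$, (3) holds with $y''=y$: by choice of $B$ the left side of the equivalence says $\Theta(p,\langle x,y\rangle,s_{i'})$, and $\sigma$ represents $\langle x,y\rangle$. By Lemma 2, (3) holds for $x^*=x'$. By choice of $B$ again, this gives $y''\le w(i_0)$ with $t_{i'}(\langle x',y''\rangle)=\sigma[i']$ for all $i'\le i$.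

So the hypothesis of Lemma 4 with $g=x'$, $b=w(i_0)$, $Y=M$ holds for all $i\in I$ with $i\ge i_0$, hence for all $i\in I$. Lemma 4 gives $y'$ with $t_i(\langle x',y'\rangle)=\sigma[i]=t_i(\langle x,y\rangle)$ for all $i\in I$. $\square$

**Lemma 6.** If $M$ is countable and $x\sim x'$, there is an automorphism $\pi$ of $M$ with $\pi(x)=x'$. If $x=\langle e,u\rangle$ and $x'=\langle e,u'\rangle$, then $\pi(e)=e$ and $\pi(u)=u'$.

*Proof.* The relation $\sim$ is symmetric, so Lemma 5 can be applied in both directions. Alternating, we construct enumerations $(y_k)_{k\ge1}$ and $(y_k')_{k\ge1}$ of $M$ with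
$$\langle\dots\langle\langle x,y_1\rangle,y_2\rangle\dots,y_k\rangle\sim\langle\dots\langle\langle x',y'_1\rangle,y'_2\rangle\dots,y'_k\rangle\quad\text{for all }k.$$
By Lemma 2 (with $q=i=0$ and $\theta$ not mentioning $q,s$), $\sim$ preserves every $\Delta_0$ relation between components of coded tuples of standard length, and its negation. These include equality and the relations given by $0,1,+,\cdot,<$. So $y_k\mapsto y_k'$ is a well-defined automorphism $\pi$. If $x=y_k$, then the relation "the first component equals the component $y_k$" is preserved, so $\pi(x)=x'$. Since $\pi$ respects pairing, $\langle\pi(e),\pi(u)\rangle=\langle e,u'\rangle$ in the situation of the second sentence. $\square$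

## Elements of $[0,a]$ without a name, and the tree of selectors

A number $n=\langle i,\tau\rangle$ with $i\in I$ may describe a piece of the type of $\langle c,u\rangle$; call $n$ a name of $u$ over $c$ if $u$ is the only element of $[0,a]$ fitting the description. Pieces of types have codes in $I$, below $a$, so there are at most $a$ of them for the $a+1$ elements of $[0,a]$. An element without a name can be moved by an automorphism. That is the whole idea; now precisely.

Let $A(i,\tau,c,u,s)$ be $\forall i'\le i\,\forall p<i'\,\big(\Theta(p,\langle c,u\rangle,s{\restriction}(i'+1))\leftrightarrow\langle i',p\rangle\in\tau\big)$, and let $\eta(n,c,u)$ be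
$$\exists i,\tau\le n\,\exists s\,\big[n=\langle i,\tau\rangle\wedge W(i,s)\wedge u\le a\wedge A(i,\tau,c,u,s)\wedge\forall u'\le a\,(u'\ne u\to\neg A(i,\tau,c,u',s))\big].\tag{4}$$
The bracket is $\Delta_2$ over $B\Sigma_2$ by (F7), so $\eta$ is $\Sigma_2$ over $B\Sigma_2$, with parameters $d,a$. Fix $\delta\in\Delta_0$ (parameters $d,a$) with
$$B\Sigma_2\vdash\eta(n,c,u)\leftrightarrow\exists y\,\forall z\,\delta(n,c,u,y,z).\tag{5}$$
For given $n,c$ at most one $u$ satisfies $\eta$, since $i,\tau$ and hence $s=s_i$ are determined by $n$. Let
$$E_c=\{u\le a:\exists n<a\;\eta(n,c,u)\}.$$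

**Step 6: no definable way to avoid all $E_c$.** The purpose is to isolate a choice that $M$ cannot define.

**Lemma 7.** Let $M$ be countable, $M\models B\Sigma_2+\neg I\Sigma_2$. There is no parametrically definable $U:M\to[0,a]$ with $U(c)\notin E_c$ for all $c$.

*Proof.* Suppose the graph of $U$ is defined by $\psi(c,u,e)$, where $e$ codes all parameters. Apply $U$ to $e$ itself: put $u=U(e)$, so $u\notin E_e$. Let $\sigma$ represent $\langle e,u\rangle$. For $i\in I$ the number $n=\langle i,\sigma{\restriction}i\rangle$ lies in $I$, so $n<a$ and therefore $\neg\eta(n,e,u)$. Since $W(i,s_i)$, $u\le a$ and $A(i,\sigma{\restriction}i,e,u,s_i)$ hold, the uniqueness clause of (4) must fail: some $u'\le a$, $u'\ne u$, satisfies $A(i,\sigma{\restriction}i,e,u',s_i)$, that is, $t_{i'}(\langle e,u'\rangle)=\sigma[i']$ for all $i'\le i$. So the hypothesis of Lemma 4 holds with $g=e$, $b=a$, $Y=\{u':u'\ne u\}$. Hence some $u'\le a$ with $u'\ne u$ satisfies $t_i(\langle e,u'\rangle)=\sigma[i]=t_i(\langle e,u\rangle)$ for all $i\in I$, that is, $\langle e,u\rangle\sim\langle e,u'\rangle$. By Lemma 6 some automorphism fixes $e$ and maps $u$ to $u'$.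 So $\psi(e,u,e)$ implies $\psi(e,u',e)$, and $U(e)$ has two values, a contradiction. $\square$

**Definition.** $\mathcal T$ is the set of codes $t$ of functions with domain $[0,y)$, $y\in M$, with values $\le a$ and $t(c)\notin E_c$ for all $c<y$. A **branch** of $\mathcal T$ is a family $(t_y)_{y\in M}$ with $t_y\in\mathcal T$, $\mathrm{dom}\,t_y=y$, and $t_{y'}=t_y{\restriction}y'$ for $y'\le y$.

The set $\mathcal T$ is definable from $d,a$ and closed under restriction. To see the shape of such a tree, suppose for a moment that $a=1$, $E_0=\{0\}$, $E_1=\emptyset$, $E_2=\{1\}$. Then the nodes with domain $3$ are the sequences $(1,0,0)$ and $(1,1,0)$. A parametrically definable branch (meaning that $y\mapsto t_y$ is definable) would give the definable selector $U(c)=t_{c+1}(c)$. So by Lemma 7: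
$$\text{if }M\text{ is countable and }M\models B\Sigma_2+\neg I\Sigma_2,\text{ then }\mathcal T\text{ has no parametrically definable branch.}\tag{6}$$

## A suitable extension yields a branch

**Step 7: the choice that $K$ can make.** Here we show that a suitable extension selects an element outside $E_c$, for all $c$ at once and with coded initial pieces. In $K$ the $\Sigma_2$ naming relation is replaced by a bounded version, which is a coded partial map from $[0,a)$ to $[0,a]$ and so misses a value. For instance, if $a=2$ and the map is just $0\mapsto2$, the least missed value in $\{0,1,2\}$ is $0$.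

**Lemma 8.** Let $(N,d,a)\equiv(M,d,a)$ and let $K$ be a suitable extension of $N$. Then $\mathcal T^N$ has a branch.

*Proof.* Note that $N\models B\Sigma_2$, and that in $N$ too, for given $n,c$ at most one $u$ satisfies $\eta$.

*Coding.* We first show: if $P$ is $\Delta_0$ with parameters in $K$ and $m\in N$, then $\{r<m:K\models P(r)\}$ is coded in $N$. Let $e=2^m\in N$ and let $\gamma(m')$ be the $\Delta_0$ formula
$$\exists\tau<e\,\big[\forall r<m'\,(r\in\tau\leftrightarrow P(r))\wedge\forall r<m\,(r\ge m'\to r\notin\tau)\big].$$
$\gamma(0)$ holds with $\tau=0$. Let $m'<m$ and let $\tau$ witness $\gamma(m')$. Then $\tau\in N$ because $\tau<e$, and the formula $r\in\tau$ is absolute. In $N$, all digits of $\tau$ at positions $\ge m'$ are $0$, so $\tau<2^{m'}$ and $\tau+2^{m'}<2^{m'+1}\le e$. Either $\tau$ or $\tau+2^{m'}$ witnesses $\gamma(m'+1)$, according to whether $P(m')$ fails or holds. By induction in $K$ on the $\Delta_0$ formula $m'\le m\to\gamma(m')$, we get $\gamma(m)$. Its witness is below $e$, hence in $N$, and codes the set.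

*The selector.* Fix $D\in K\setminus N$ and write $q=\langle(q)_0,(q)_1\rangle$. Let $P(c,n,u)$ say: there is a least $q<D$ with $\forall z<D\;\delta(n,c,(q)_0,(q)_1,z)$, and $u=(q)_0$ for this $q$. This is $\Delta_0$, and for given $c,n$ at most one $u$ satisfies it. Let $y\in N$. All numbers $\langle\langle c,n\rangle,u\rangle$ with $c<y$, $n<a$, $u\le a$ are below $\langle\langle y,a\rangle,a\rangle+1\in N$, so by the coding claim the set
$$\{\langle\langle c,n\rangle,u\rangle:c<y,\ n<a,\ u\le a,\ K\models P(c,n,u)\}$$
is coded by some $\rho_y\in N$. For each $c<y$, $\rho_y$ gives a coded partial map from $[0,a)$ to $[0,a]$. By (F5) in $N$ it is not onto; let $U(c)$ be the least $u\le a$ not in its range. The map is determined by $c$ and $P$, so $U(c)$ does not depend on $y$. The graph of $U{\restriction}[0,y)$ is a bounded set $\Delta_0$-definable in $N$ from $\rho_y,y,a$, so this function has a code $t_y\in N$. Clearly $t_{y'}=t_y{\restriction}y'$ for $y'\le y$.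

*The selector avoids $E_c^N$.* Let $c\in N$, $n<a$, $u\le a$ and $N\models\eta(n,c,u)$; we show $U(c)\ne u$. By (5) some $q$ satisfies $\forall z\,\delta(n,c,(q)_0,(q)_1,z)$ in $N$; by (F2) there is a least such $q_0\in N$. Then $\eta(n,c,(q_0)_0)$ holds in $N$, so $(q_0)_0=u$ by uniqueness. By $\Sigma_1$-elementarity, $K\models\forall z\,\delta(n,c,(q_0)_0,(q_0)_1,z)$. For each $q<q_0$ some $z\in N$ has $\neg\delta(n,c,(q)_0,(q)_1,z)$, and $z<D$. So $q_0$ is the least $q<D$ in the definition of $P$; hence $P(c,n,u)$ holds, $u$ is in the range of the map for $c$, and $U(c)\ne u$.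

Thus $(t_y)_{y\in N}$ is a branch of $\mathcal T^N$. $\square$

**What (6) and Lemma 8 do not yet give.** It would be pleasant to conclude that $M$ itself has no suitable extension. The branch from Lemma 8 is defined using $K$, however, and (6) excludes only branches definable in $M$. The gap is real: in the countable $M$ the tree does have branches.

**Remark 9.** (a) For $y\le y'$, every $t\in\mathcal T$ with domain $[0,y)$ extends to a node of $\mathcal T$ with domain $[0,y')$. (b) If $N$ has countable cofinality and $(N,d,a)\equiv(M,d,a)$, then $\mathcal T^N$ has a branch. (c) If $M$ is countable, $\mathcal T$ has $2^{\aleph_0}$ branches.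

*Proof.* (a) Suppose not. The codes of functions from $[0,y')$ to $[0,a]$ are bounded, and for each such $f$ extending $t$ there are $c,n,w$ with $y\le c<y'$, $n<a$ and $\forall z\,\delta(n,c,f(c),w,z)$. By $B\Sigma_2$ the $w$'s can be bounded by one $Y$ for all these $f$. The set of all $\langle\langle c,n\rangle,u\rangle$ with $c<y'$, $n<a$, $u\le a$ and $\exists w\le Y\,\forall z\,\delta(n,c,u,w,z)$ is bounded and $\Pi_1$, so coded. For each $c$ it is a partial map from $[0,a)$ to $[0,a]$, because $\eta$ determines $u$ from $n,c$. By (F5) it is not onto. Let $f(c)=t(c)$ for $c<y$, and for $y\le c<y'$ let $f(c)$ be the least value missed. This $f$ is coded and extends $t$, so some $c\ge y$, $n<a$, $w\le Y$ satisfy $\forall z\,\delta(n,c,f(c),w,z)$. Then $f(c)$ is not missed, a contradiction.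

(b) Statement (a) is first-order in $d,a$, so it holds in $N$. Choose $y_0<y_1<\cdots$ cofinal in $N$ and extend nodes step by step; the restrictions form a branch.

(c) Above every node $t$ there are two incomparable nodes; otherwise, by (a), the restrictions of the nodes above $t$ would form a branch definable from $t,d,a$, against (6). So along a cofinal sequence $(y_k)$ we can build a binary tree of nodes, each of its $2^{\aleph_0}$ paths giving a different branch. $\square$

So we must pass to an elementary extension $N$ of uncountable cofinality in which even the undefinable branches have disappeared. That such an $N$ exists is a general fact.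

**Theorem B.** Let $L\supseteq L_A$ be countable, $\mathfrak M$ a countable $L$-structure with $\mathfrak M\models I\Sigma_1$, and $\mathcal T$ an $L$-definable (without parameters) set of codes of functions with domains $[0,y)$, closed under restriction. If $\mathfrak M$ has no parametrically definable branch of $\mathcal T$, there is $\mathfrak N\equiv\mathfrak M$ of cardinality $\aleph_1$ in which $\mathcal T$ has no branch.

**Theorem A from Theorem B.** Let $M$ be countable, $M\models B\Sigma_2+\neg I\Sigma_2$. Choose $d,a$ as in Step 1 and let $\mathfrak M$ be $M$ with all elements named. By (6), $\mathcal T$ has no parametrically definable branch in $\mathfrak M$. Theorem B gives $\mathfrak N\equiv\mathfrak M$ of cardinality $\aleph_1$, which up to isomorphism is an elementary extension $N$ of $M$, such that $\mathcal T^N$ has no branch. Since $(N,d,a)\equiv(M,d,a)$, Lemma 8 shows that $N$ has no suitable extension. $\square$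

The rest of the notes proves Theorem B. The obvious plan is to build an $\omega_1$-chain of countable elementary extensions, each with an element above the previous model, taking care that no branch survives. At each stage there may be $2^{\aleph_0}$ branches to deal with, by Remark 9(c), while the omitting types theorem takes care of countably many types at a time. The way around is to have a function $F$ from nodes to $\omega$ which is injective along branches. Then all branches are controlled by one requirement: that no new natural numbers appear. Such an $F$ will be found in a forcing extension and then brought back. The construction is in the style of Shelah.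

"$\mathcal T$ has no parametrically definable branch" is a first-order scheme (for each formula, no choice of parameters makes it define a branch), so it holds in all models of $\mathrm{Th}(\mathfrak M)$.

## Forcing with formulas under the quantifier $\exists^\infty$

**Step 8: the forcing.** The purpose is to add a model of $\mathrm{Th}(\mathfrak M)$ with a cofinal $\omega_1$-sequence, in which each $x_\alpha$ is as generic as possible over what came before.

Let $\exists^\infty x\,\varphi:=\forall v\,\exists x>v\;\varphi$. The order is linear without last element, so in every model of $\mathrm{Th}(\mathfrak M)$: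

- (a) $\exists^\infty x(\varphi\vee\psi)\leftrightarrow\exists^\infty x\,\varphi\vee\exists^\infty x\,\psi$ (two bounded sets have bounded union), and $\exists^\infty$ is monotone;
- (b) $\exists^\infty x(\varphi\wedge\chi)\leftrightarrow(\exists^\infty x\,\varphi)\wedge\chi$ if $x$ is not free in $\chi$; in particular $\exists^\infty x\,\chi\leftrightarrow\chi$;
- (c) $\exists^\infty x\,\varphi\leftrightarrow\exists^\infty x(\varphi\wedge v<x)$ for $v\ne x$;
- (d) $\exists^\infty x\,\varphi\to\exists x\,\varphi$.

Take variables $x_\alpha$ and $y_{\alpha,n}$ of **rank** $\alpha$ ($\alpha<\omega_1$, $n<\omega$). "Formula" now means an $L$-formula with free variables among these; bound variables are renamed where necessary. If the free variables of $\varphi$ have ranks among $\alpha_1<\dots<\alpha_k$, let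
$$\mathsf Q\varphi:=\exists^\infty x_{\alpha_1}\exists\bar y_{\alpha_1}\cdots\exists^\infty x_{\alpha_k}\exists\bar y_{\alpha_k}\,\varphi .$$
By (b), adding quantifiers for variables not occurring in $\varphi$ changes nothing up to equivalence, so when comparing formulas we may use a common prefix. $\mathsf Q_{<\delta}$, $\mathsf Q_{\ge\delta}$, etc. denote the parts of the prefix with the ranks indicated, so $\mathsf Q=\mathsf Q_{<\delta}\mathsf Q_{\ge\delta}$. All such prefixes are monotone, distribute over $\vee$, commute past conjuncts not containing their variables, and imply the corresponding string of $\exists$'s.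

For example, $\mathsf Q(x_0<x_1)$ is $\exists^\infty x_0\exists^\infty x_1\,(x_0<x_1)$, which is true, while $\mathsf Q(x_1<y_{0,0})$ is $\exists^\infty x_0\,\exists y_{0,0}\,\exists^\infty x_1\,(x_1<y_{0,0})$, which is false: no element is above unboundedly many.

**Definition.** $\mathbb P$ is the set of formulas $\varphi$ with $\mathfrak M\models\mathsf Q\varphi$. Write $\varphi\vdash\varphi'$ if the universal closure of $\varphi\to\varphi'$ holds in $\mathfrak M$, and order $\mathbb P$ by $\varphi'\le\varphi$ iff $\varphi'\vdash\varphi$.

If $r\le\varphi$ and $r\le\varphi'$, then $r\vdash\varphi\wedge\varphi'$, so $\mathsf Q(\varphi\wedge\varphi')$ is true by monotonicity. So $\varphi,\varphi'\in\mathbb P$ are compatible iff $\varphi\wedge\varphi'\in\mathbb P$. Distributing $\mathsf Q$ over $p\leftrightarrow(p\wedge\chi)\vee(p\wedge\neg\chi)$ gives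
$$\text{if }p\in\mathbb P\text{ and }\chi\text{ is a formula, then }p\wedge\chi\in\mathbb P\text{ or }p\wedge\neg\chi\in\mathbb P.\tag{7}$$

**Lemma 10.** $\mathbb P$ is ccc.

*Proof.* Let $\aleph_1$ conditions $\varphi_\xi$ be given, with rank sets $S_\xi$. Thin out so that the $S_\xi$ have the same size and form a $\Delta$-system with root $\rho$, and all $\varphi_\xi$ coincide up to the order-preserving renaming of ranks between the $S_\xi$; there are only countably many formulas up to such renaming. If $S_\xi=\rho$ for some $\xi$, then all $S_\xi$ have size $|\rho|$, so all equal $\rho$, and all $\varphi_\xi$ are equal. Otherwise the sets $S_\xi\setminus\rho$ are nonempty and pairwise disjoint, so only countably many of them meet a given countable ordinal. Discarding countably many, we may assume that all $S_\xi\setminus\rho$ lie above $\max\rho$ (if $\rho\ne\emptyset$), and there are $\xi\ne\zeta$ with all of $S_\xi\setminus\rho$ below all of $S_\zeta\setminus\rho$. Since $\rho$ is an initial part of both sets, the renaming from $S_\xi$ to $S_\zeta$ fixes $\rho$. So the two conditions are $\varphi(\bar z,\bar u_\xi)$ and $\varphi(\bar z,\bar u_\zeta)$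 with $\bar z$ of ranks in $\rho$. Moving $\mathsf Q_{\bar u_\zeta}$ past the first conjunct and then $\mathsf Q_{\bar u_\xi}$ past the second,
$$\mathsf Q\big(\varphi(\bar z,\bar u_\xi)\wedge\varphi(\bar z,\bar u_\zeta)\big)\leftrightarrow\mathsf Q_{\bar z}\big(\mathsf Q_{\bar u_\xi}\varphi(\bar z,\bar u_\xi)\wedge\mathsf Q_{\bar u_\zeta}\varphi(\bar z,\bar u_\zeta)\big)\leftrightarrow\mathsf Q_{\bar z}\mathsf Q_{\bar u_\xi}\varphi(\bar z,\bar u_\xi),$$
because the two conjuncts in the middle are alphabetic variants of the same formula of $\bar z$. The right side is true, so the two conditions are compatible. $\square$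

**Step 9: the generic model.** We read off a model $N$ from a generic $G$ and record its shape.

Let $G\subseteq\mathbb P$ be generic. Three kinds of sets are dense.

First, for each formula $\chi$, the conditions $p$ with $p\vdash\chi$ or $p\vdash\neg\chi$, by (7).

Second, for each $\psi(v,\bar u)$ with all ranks of $\bar u$ at most $\alpha$, the conditions proving $\neg\exists v\,\psi$ or proving $\psi(y_{\alpha,n},\bar u)$ for some $n$. By (7) it suffices to consider $p\vdash\exists v\,\psi$. Choose $n$ such that $y_{\alpha,n}$ does not occur in $p,\psi$. The part $\mathsf Q_{>\alpha}$ commutes past $\psi(y_{\alpha,n},\bar u)$, and the quantifier $\exists y_{\alpha,n}$, placed last in its block, commutes past $\mathsf Q_{>\alpha}p$. So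
$$\mathsf Q\big(p\wedge\psi(y_{\alpha,n},\bar u)\big)\leftrightarrow\mathsf Q_{\le\alpha}\big(\exists v\,\psi\wedge\mathsf Q_{>\alpha}p\big)\leftrightarrow\mathsf Q(p\wedge\exists v\,\psi)\leftrightarrow\mathsf Qp,$$
and $p\wedge\psi(y_{\alpha,n},\bar u)\in\mathbb P$.

Third, for $u$ of rank $<\alpha$, the conditions proving $u<x_\alpha$. Indeed, by (c),
$$\mathsf Q(p\wedge u<x_\alpha)\leftrightarrow\mathsf Q_{<\alpha}\exists^\infty x_\alpha\big(u<x_\alpha\wedge\exists\bar y_\alpha\mathsf Q_{>\alpha}p\big)\leftrightarrow\mathsf Qp .$$

The filter $G$ is closed under $\vdash$, and a finite conjunction of its members is in $\mathbb P$, hence satisfiable in $\mathfrak M$. So $G$ is a complete consistent Henkin theory, and it contains $\mathrm{Th}(\mathfrak M)$ because every condition proves every sentence true in $\mathfrak M$. Let $N$ be its canonical model, whose elements are named by the variables, so that $N\models\varphi$ iff $\varphi\in G$; in particular $N\equiv\mathfrak M$. For $\delta>0$ let $N_{<\delta}$ be the set of elements named by variables of rank $<\delta$. If $\bar u$ has ranks $<\delta$ and $N\models\exists v\,\psi(v,\bar u)$,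 the second dense set, with $\alpha<\delta$ at least all ranks of $\bar u$, gives a witness $y_{\alpha,n}\in N_{<\delta}$. So $N_{<\delta}\prec N$ by the Tarski–Vaught test. By the third dense set $x_\alpha>N_{<\alpha}$. So the $x_\alpha$ ($\alpha<\omega_1$) are increasing and cofinal in $N$, and $\{x_\alpha:\alpha<\delta\}$ is cofinal in $N_{<\delta}$ for limit $\delta$. By ccc, $\omega_1$ is preserved, so in the extension $|N|=\aleph_1$ and $\mathrm{cf}(N)=\omega_1$.

We also need:
$$\text{if }r\Vdash N\models\chi,\text{ then }r\wedge\chi\in\mathbb P.\tag{8}$$
Otherwise $r\wedge\neg\chi\in\mathbb P$ by (7), and this condition extends $r$ and forces $N\models\neg\chi$.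

## A branch in the generic model would be definable

**Step 10.** Now we use the hypothesis of Theorem B: a name for a branch of $\mathcal T^N$ will be turned into a definable branch of some $N_{<\delta}$.

**Lemma 11.** In the extension by $G$, $\mathcal T^N$ has no branch.

*Proof.* Suppose some $p\in\mathbb P$ forces that $\mathcal T^N$ has a branch, and fix a name for one. Let $\dot\beta(\alpha)$ be a name for a variable denoting its node with domain $x_\alpha$. For each $\alpha$ let $A_\alpha$ be a maximal antichain below $p$ of conditions deciding $\dot\beta(\alpha)$; it is countable. Closing off $\omega$ times, choose a countable limit $\delta$ exceeding all ranks in $p$ such that for $\alpha<\delta$ all ranks in conditions of $A_\alpha$, and of the values of $\dot\beta(\alpha)$ decided by them, are $<\delta$.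

Let $q\le p$ decide $\dot\beta(\delta)=s$. Write $q=\varphi(\bar z,\bar u)$ with $\bar z$ of ranks $<\delta$, $\bar u$ of ranks $\ge\delta$, and $s$ among these variables. We may assume $\varphi\vdash\mathsf Q_{\ge\delta}\varphi$: replace $\varphi$ by $\varphi\wedge\mathsf Q_{\ge\delta}\varphi$. Since the second conjunct is a formula in $\bar z$, $\mathsf Q_{\ge\delta}(\varphi\wedge\mathsf Q_{\ge\delta}\varphi)\leftrightarrow\mathsf Q_{\ge\delta}\varphi$, so the new formula is a condition below the old one, and $\mathsf Q_{\ge\delta}$ of it is the same up to equivalence. Let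
$$\lambda(e,\bar z):\quad e\in\mathcal T\ \wedge\ \neg\mathsf Q_{\ge\delta}\big(\varphi(\bar z,\bar u)\wedge\neg(e\le_{\mathrm t}s)\big).\tag{9}$$
In words: $e$ is a node, and in the sense of $\mathsf Q_{\ge\delta}$ almost every realization of $\varphi$ puts $s$ above $e$.

*Claim: for $\alpha<\delta$, $q\Vdash N\models\lambda(\dot\beta(\alpha),\bar z)$.* If not, some $r\le q$ forces the negation. Since $r\le p$, $r$ is compatible with some $a'\in A_\alpha$; extending $r$, we may assume $r\le a'$, where $a'$ decides $\dot\beta(\alpha)=t$ with $t$ of rank $<\delta$. Then $r\Vdash N\models t\in\mathcal T\wedge\neg\lambda(t,\bar z)$, and by (8) we may add this formula to $r$ and assume $r\vdash t\in\mathcal T\wedge\neg\lambda(t,\bar z)$. Write $r=\psi(\bar w,\bar v)$ with $\bar w$ of ranks $<\delta$, containing $\bar z$, $t$ and the variables of $a'$, and $\bar v$ of ranks $\ge\delta$.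

Forget what $r$ says about ranks $\ge\delta$: let $\psi_0(\bar w)=\mathsf Q_{\ge\delta}\psi$. We have $\psi_0\vdash\exists\bar v\,\psi$, and $\psi$ proves $a'$, $t\in\mathcal T$ and $\neg\lambda(t,\bar z)$, which are formulas in $\bar w$. So $\psi_0$ proves them too. Hence $\psi_0\vdash\mathsf Q_{\ge\delta}(\varphi\wedge\neg(t\le_{\mathrm t}s))$. Put $q^*=\psi_0\wedge\varphi\wedge\neg(t\le_{\mathrm t}s)$. Then
$$\mathsf Qq^*\leftrightarrow\mathsf Q_{<\delta}\big(\psi_0\wedge\mathsf Q_{\ge\delta}(\varphi\wedge\neg(t\le_{\mathrm t}s))\big)\leftrightarrow\mathsf Q_{<\delta}\psi_0\leftrightarrow\mathsf Q\psi,$$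
which is true, so $q^*\in\mathbb P$. Now $q^*\le q$ and $q^*\le a'$, so $q^*$ forces $\dot\beta(\delta)=s$ and $\dot\beta(\alpha)=t$. These are nodes of one branch with domains $x_\alpha<x_\delta$, so $q^*\Vdash N\models t\le_{\mathrm t}s$. But $q^*\vdash\neg(t\le_{\mathrm t}s)$, a contradiction. This proves the Claim.

*The definable branch.* Let $q\in G$. In $N$, any $e,e'$ satisfying $\lambda(\cdot,\bar z)$ are comparable. Indeed $\mathsf Q_{\ge\delta}\varphi$ holds in $N$, since $\varphi\vdash\mathsf Q_{\ge\delta}\varphi$ and $\varphi\in G$. By distributivity, one of
$$\mathsf Q_{\ge\delta}(\varphi\wedge e\le_{\mathrm t}s\wedge e'\le_{\mathrm t}s),\qquad\mathsf Q_{\ge\delta}(\varphi\wedge\neg(e\le_{\mathrm t}s)),\qquad\mathsf Q_{\ge\delta}(\varphi\wedge\neg(e'\le_{\mathrm t}s))$$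
holds. The last two fail by (9), so the first holds, and $e,e'$ have a common $\le_{\mathrm t}$-upper bound. Since $\bar z\in N_{<\delta}\prec N$, the set defined by $\lambda(\cdot,\bar z)$ in $N_{<\delta}$ is a chain. For $\alpha<\delta$, $G$ meets $A_\alpha$ (as $p\in G$), so the node of the branch with domain $x_\alpha$ has a name of rank $<\delta$ and lies in $N_{<\delta}$; by the Claim it belongs to the chain. The $x_\alpha$, $\alpha<\delta$, are cofinal in $N_{<\delta}$. So the restrictions of elements of the chain form a parametrically definable branch of $\mathcal T$ in $N_{<\delta}\equiv\mathfrak M$, a contradiction. $\square$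

## A map to $\omega$ that is injective along branches

**Step 11.** Absence of branches is a statement about all subsets of $N$. The purpose of this step is to witness it by one function, at the cost of a second forcing.

Work in the extension by $G$. Let $X=\{x_\alpha:\alpha<\omega_1\}$ and $T_X=\{t\in\mathcal T^N:\mathrm{dom}\,t\in X\}$, ordered by $\le_{\mathrm t}$, with strict order $<_{\mathrm t}$. The predecessors in $T_X$ of a node with domain $x_\alpha$ are its restrictions to $x_\beta$, $\beta<\alpha$; so they are countably many and pairwise comparable. There is no uncountable chain in $T_X$: its elements would have distinct domains, cofinal in $X$ and so in $N$, and their restrictions would form a branch of $\mathcal T^N$, against Lemma 11. Let $\mathbb S$ be the set of finite partial $f:T_X\to\omega$ with $f(t)\ne f(t')$ whenever $t<_{\mathrm t}t'$ are in $\mathrm{dom}\,f$, ordered by reverse inclusion.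

**Lemma 12.** $\mathbb S$ is ccc.

*Proof.* Suppose $\{f_\xi:\xi<\omega_1\}$ is an antichain of distinct elements. Thin out so that the domains form a $\Delta$-system, the $f_\xi$ agree on the root, and the remainders $\{t_\xi^1,\dots,t_\xi^m\}$ have constant size $m$; then $m\ge1$, as otherwise all $f_\xi$ are equal. For $\xi\ne\zeta$ the function $f_\xi\cup f_\zeta$ is not in $\mathbb S$. A violating pair cannot lie in one of the two domains, so it consists of one node from each remainder, and some $t^i_\xi,t^j_\zeta$ are comparable. Let $\mathcal U$ be a uniform ultrafilter on $\omega_1$, so that all its members are uncountable. For each $\xi$, finitely many pairs $(i,j)$ account for all $\zeta\ne\xi$, so there are $i,j$ with $\{\zeta:t_\xi^i,t_\zeta^j\text{ comparable}\}\in\mathcal U$. Fix $i,j$ that work for all $\xi$ in an uncountable set $\Xi$. For $\xi,\xi'\in\Xi$ the intersection of the two sets is in $\mathcal U$, so for uncountably many $\zeta$ the node $t_\zeta^j$ is comparable with both $t_\xi^i$ and $t_{\xi'}^i$. These $t_\zeta^j$ are distinct for distinct $\zeta$, and each of $t^i_\xi,t^i_{\xi'}$ has only countably many predecessors.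 So some $t_\zeta^j$ is above both, and $t_\xi^i,t_{\xi'}^i$ are comparable. Hence $\{t_\xi^i:\xi\in\Xi\}$ is an uncountable chain, a contradiction. $\square$

Any $f\in\mathbb S$ can be extended to any further node by a value not yet used. So an $\mathbb S$-generic yields $F:T_X\to\omega$ with $F(t)\ne F(t')$ for $t<_{\mathrm t}t'$. Since $\mathbb S$ is ccc, $\omega_1$ is still preserved, and still $\mathrm{cf}(N)=\omega_1$.

## A countable two-sorted structure and an $\omega_1$-chain above it

**Step 12: leaving the forcing extension.** The theorem is about $V$, so we extract a countable structure that exists in $V$ and remembers $F$ and the cofinality $\omega_1$ by first-order means.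

We may take $\mathfrak M$ to have universe $\omega$ and $L$ to be hereditarily countable. The arguments of Steps 8–11, together with the general facts on forcing used there, need only finitely many axioms of ZFC. By reflection some $V_\theta$ satisfies these. Take a countable elementary submodel of $V_\theta$ containing $\mathfrak M$ and $L$, and collapse it. Hereditarily countable elements are not moved, so this gives a countable transitive model $\mathcal W\ni\mathfrak M,L$ of these axioms. The hypothesis on $\mathfrak M$ concerns only satisfaction in $\mathfrak M$ and is absolute, so it holds in $\mathcal W$. Since $\mathcal W$ is countable, generic filters over it exist in $V$. Performing Steps 8–11 over $\mathcal W$ we obtain in $\mathcal W^*=\mathcal W[G][H]$, with $H$ generic for $\mathbb S$, the two-sorted structure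
$$\mathfrak A=(N,\omega;\ L\text{-structure on }N,\ X,\ F,\ (k)_{k\in\omega}),$$
with $F$ a partial function from $N$ to the second sort and a constant for each $k\in\omega$. It satisfies the **regularity scheme**: for all formulas $\varphi(v,n)$ of the language of $\mathfrak A$, with parameters, $v$ of the first sort and $n$ of the second,
$$\exists^\infty v\,\exists n\,\varphi(v,n)\ \to\ \exists n\,\exists^\infty v\,\varphi(v,n).\tag{10}$$
Otherwise each set $\varphi(\cdot,n)$, $n\in\omega$, would have an upper bound $u_n$. In $\mathcal W^*$ we have $\mathrm{cf}(N)=\omega_1$, so the $u_n$ have a common upper bound, which contradicts the premise of (10).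

Satisfaction is absolute. So in $V$, $\mathfrak A$ is a countable structure satisfying (10), with $N\equiv\mathfrak M$, second sort exactly $\omega$, $X$ cofinal in $N$, $F$ defined on $T_X$, and $F(t)\ne F(t')$ for $t<_{\mathrm t}t'$ in $T_X$. These last three properties are first-order properties of $\mathfrak A$.

**Step 13: one step of the chain.** The purpose is to put a new element on top while adding nothing to the second sort.

**Lemma 13.** Let $\mathfrak B\equiv\mathfrak A$ be countable with second sort $\omega$. Then $\mathfrak B$ has a countable elementary extension with the same second sort and an element of the first sort above all old ones.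

*Proof.* Let $\Gamma$ be the elementary diagram of $\mathfrak B$ plus $\{c>v:v\text{ in the first sort of }\mathfrak B\}$, with $c$ a new constant. A formula $\varphi(c)$ with parameters from $\mathfrak B$ is consistent with $\Gamma$ iff $\mathfrak B\models\exists^\infty v\,\varphi(v)$: if the latter holds, every finite part of $\Gamma\cup\{\varphi(c)\}$ is satisfied in $\mathfrak B$ by a suitable value of $c$, and compactness applies; if it fails, some $u$ has $\mathfrak B\models\forall v>u\,\neg\varphi(v)$, so $\Gamma\vdash\neg\varphi(c)$. In particular $\Gamma$ is consistent.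

Suppose $\varphi(c,n)$ is consistent with $\Gamma$, with $n$ a variable of the second sort. Then $\mathfrak B\models\exists^\infty v\,\exists n\,\varphi(v,n)$. The scheme (10) holds in $\mathfrak B$, and the second sort of $\mathfrak B$ is $\omega$, so $\mathfrak B\models\exists^\infty v\,\varphi(v,k)$ for some $k\in\omega$, and $\varphi(c,n)\wedge n=k$ is consistent with $\Gamma$. So $\Gamma$ locally omits the type $\{n\ne k:k\in\omega\}$. The omitting types theorem gives a countable model of $\Gamma$ omitting it, which is the required extension. $\square$

**Step 14: the chain.** It remains to iterate and to see that $F$ forbids branches. Iterate Lemma 13 $\omega_1$ times starting from $\mathfrak A$, with unions at limits; these are countable, elementarily equivalent to $\mathfrak A$, and have second sort $\omega$. The union $\mathfrak A^*=(N^*,\omega;\dots,X^*,F^*)\succ\mathfrak A$ has $|N^*|=\aleph_1$, $\mathrm{cf}(N^*)=\omega_1$, second sort $\omega$, and $X^*$ cofinal in $N^*$; so $X^*$ is uncountable. Suppose $(t_y)_{y\in N^*}$ were a branch of $\mathcal T^{N^*}$. For $y<y'$ in $X^*$ both $t_y$ and $t_{y'}$ have domain in $X^*$ and $t_y<_{\mathrm t}t_{y'}$,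 hence $F^*(t_y)\ne F^*(t_{y'})$ by elementarity. So $y\mapsto F^*(t_y)$ would inject the uncountable set $X^*$ into $\omega$, a contradiction. Take $\mathfrak N=N^*$ with its $L$-structure; $\mathfrak N\equiv\mathfrak M$ because $N\equiv\mathfrak M$. This proves Theorem B, and with it Theorem A and the Corollary. $\square$
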